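\title{Separability of compact subsets in extensions of topological groups}

\begin{abstract}
Let $N$ be a closed invariant subgroup of a Hausdorff topological group $G$, and suppose that all compact subsets of $N$ and of $G/N$ are separable. We show that ZFC does not decide whether all compact subsets of $G$ are then separable, nor whether they all have countable cellularity. Under CH there is a counterexample to both statements with $G$ abelian. Under MA$_{\omega_1}$ all compact subsets of $G$ are even metrizable. We also prove several positive results in ZFC, and we identify the statement about products of compact spaces on which one natural version of the question depends.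
\end{abstract}

\section{The question and the answer}

All topological groups and all compact spaces in this paper are Hausdorff. Let $G$ be a topological group and let $N$ be a closed invariant subgroup. The quotient group $G/N$ carries the quotient topology, and $\pi:G\to G/N$ is the quotient homomorphism. It is continuous and open, and $G/N$ is Hausdorff because $N$ is closed. A space has \emph{countable cellularity} if every family of pairwise disjoint nonempty open subsets of it is countable; every separable space has this property. We study the following problem from \cite{TGRS}.

\begin{quote}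
\emph{Suppose that all compact subsets of $N$ and of $G/N$ are separable. Are the compact subsets of $G$ separable? Do they have countable cellularity?}
\end{quote}

A nonempty compact set $K\subset G$ is built from two kinds of compact sets that the hypothesis controls. One is its image $\pi(K)$. The other is
\[
F(K)=K^{-1}K\cap N ,
\]
which is a compact subset of $N$ because $N$ is closed. It records the differences inside fibers: if $k,k'\in K$ and $\pi(k)=\pi(k')$, then $k^{-1}k'\in F(K)$. Two simple cases point in opposite directions.

\smallskip
\noindent\textbf{Discrete $N$.} If $N$ is discrete, then $F=F(K)$ is finite, so there is an open $O\ni e$ with $O\cap F=\{e\}$. Take a symmetric open $W\ni e$ with $W^4\subset O$ and cover $K$ by finitely many translates $zW$. On a piece $B=K\cap z\overline W$ the map $\pi$ is injective. Indeed, let $b,b'\in B$ with $\pi(b)=\pi(b')$. Then $b^{-1}b'\in F$, and $b^{-1}b'\in\overline W^{\,-1}\overline W\subset W^4\subset O$, so $b=b'$. Thus $K$ is a finite union of compact sets homeomorphic to compact subsets of $G/N$, and $K$ is separable. This suggests the answer ``yes''.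

\smallskip
\noindent\textbf{Products.} Let $G=H\times N$. A compact $K\subset G$ lies in the product of its projections $Y\subset H$ and $Z\subset N$. This product is compact and separable, but $K$ is only a closed subset of it, and separability does not pass to closed subsets. The hypothesis on $H$ and $N$ does say something about closed subsets: all closed subsets of $Y$ and of $Z$ are separable. It follows (Lemma~\ref{lem:hs}) that $Y$ and $Z$ are \emph{hereditarily separable}, that is, all their subspaces are separable. So the product case already asks whether the product of $Y$ and $Z$ inherits this property.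

\smallskip
The product case decides matters in one direction under the continuum hypothesis CH, and the idea of the discrete case decides them in the other direction under Martin's axiom MA$_{\omega_1}$ (stated in Section~\ref{sec:ma}).

\begin{theorem}[CH]\label{thm:ch}
There are an abelian topological group $G$ and a closed subgroup $N$ such that all compact subsets of $N$ and of $G/N$ are hereditarily separable, but $G$ has a compact subset with uncountably many isolated points. That subset is neither separable nor of countable cellularity.
\end{theorem}

\begin{theorem}[MA$_{\omega_1}$]\label{thm:ma}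
If all compact subsets of $N$ and of $G/N$ are separable, or just have countable cellularity, then all compact subsets of $G$ are metrizable, hence separable and of countable cellularity.
\end{theorem}

CH and MA$_{\omega_1}$ are each consistent with ZFC (G\"odel; Solovay--Tennenbaum). Hence:

\begin{corollary}
Each of the following two statements is independent of ZFC. ``For all $G$ and $N$ that satisfy the hypothesis of the question, every compact subset of $G$ is separable.'' ``For all such $G$ and $N$, every compact subset of $G$ has countable cellularity.''
\end{corollary}

The remaining results are proved in ZFC, except for the last sentence of Theorem~\ref{thm:equiv}. Let $\mathcal S$ denote the class of compact spaces all of whose finite powers are hereditarily separable.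

\begin{theorem}\label{thm:metr}
Suppose that all compact subsets of $N$ are metrizable. If all compact subsets of $G/N$ are separable, then so are all compact subsets of $G$. If all compact subsets of $G/N$ have countable cellularity, then so do all compact subsets of $G$.
\end{theorem}

\begin{theorem}\label{thm:contained}
If all compact subsets of $N$ and of $G/N$ are separable, then every compact subset of $G$ is contained in a compact separable subset of $G$.
\end{theorem}

\begin{theorem}\label{thm:hs}
Let $K\subset G$ be compact and nonempty, and let $F=K^{-1}K\cap N$. If $\pi(K)\times F^n$ is hereditarily separable for all $n\ge1$, then $K$ is hereditarily separable. In particular, if all compact subsets of $G/N$ are metrizable and all compact subsets of $N$ belong to $\mathcal S$, then all compact subsets of $G$ are separable.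
\end{theorem}

\begin{theorem}\label{thm:equiv}
The following statements are equivalent.
\begin{enumerate}
\item[(i)] The product of any two members of $\mathcal S$ is hereditarily separable.
\item[(ii)] For every topological group $G$ and every closed invariant subgroup $N$ of $G$: if all compact subsets of $N$ and of $G/N$ belong to $\mathcal S$, then all compact subsets of $G$ are separable.
\end{enumerate}
Both hold under MA$_{\omega_1}$, and both fail under CH.
\end{theorem}

Theorem~\ref{thm:metr} refines the discrete case above and is proved in Section~\ref{sec:metr}. In Section~\ref{sec:ma} we show that under MA$_{\omega_1}$ a group whose compact subsets have countable cellularity has only metrizable compact subsets; with Theorem~\ref{thm:metr} this gives Theorem~\ref{thm:ma}. Section~\ref{sec:ch} constructs, under CH, two members of $\mathcal S$ with a bad product and places them in groups. Section~\ref{sec:zfc} contains the proofs of Theorems \ref{thm:contained}, \ref{thm:hs} and~\ref{thm:equiv}.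

\section{Hereditary separability and tightness}\label{sec:prelim}

We abbreviate ``hereditarily separable'' to HS. A space is hereditarily Lindel\"of (HL) if every subspace is Lindel\"of. Subspaces, continuous images and finite unions of HS spaces are HS.

A sequence $(t_\nu)_{\nu<\omega_1}$ in a space is \emph{left-separated} if $t_\nu\notin\overline{\{t_\eta:\eta<\nu\}}$ for all $\nu<\omega_1$. Its terms are distinct, and an uncountable subsequence, reindexed by $\omega_1$, is again left-separated. A sequence $(C_\alpha)_{\alpha<\omega_1}$ of sets is \emph{increasing} if $C_\alpha\subset C_\beta$ for $\alpha<\beta$, and \emph{strictly increasing} if moreover $C_\alpha\ne C_\beta$ for $\alpha<\beta$.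

\begin{lemma}\label{lem:left}
\begin{enumerate}
\item[(a)] A space $T$ is HS if and only if it has no left-separated $\omega_1$-sequence.
\item[(b)] $T$ is HS if and only if every increasing sequence $(C_\alpha)_{\alpha<\omega_1}$ of closed subsets of $T$ is eventually constant. If $T$ is not HS, there is such a sequence that is strictly increasing and consists of nonempty sets.
\item[(c)] If $M$ is second countable and $T$ is HS, then $M\times T$ is HS.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In a nonseparable subspace one chooses a left-separated sequence recursively, since no countable initial segment is dense in the subspace. Conversely, the points of a left-separated $\omega_1$-sequence form a nonseparable subspace, because a countable subset lies in an initial segment.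

(b) If $(t_\nu)$ is left-separated, then the sets $\overline{\{t_\eta:\eta<1+\alpha\}}$, $\alpha<\omega_1$, are closed, nonempty and strictly increasing. With (a), this proves the last sentence and one direction of the equivalence. For the other direction, suppose that $(C_\alpha)$ is increasing but not eventually constant. For every $\alpha$ there is $\alpha'$ with $\alpha<\alpha'<\omega_1$ and $C_{\alpha'}\ne C_\alpha$. Choose recursively $\alpha_\nu<\omega_1$ with $\alpha_\nu\ge\alpha_\eta'$ for all $\eta<\nu$, and points $p_\nu\in C_{\alpha_\nu'}\setminus C_{\alpha_\nu}$. For $\eta<\nu$ we have $p_\eta\in C_{\alpha'_\eta}\subset C_{\alpha_\nu}$. As $C_{\alpha_\nu}$ is closed and misses $p_\nu$, the sequence $(p_\nu)$ is left-separated, and $T$ is not HS by (a).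

(c) Let $(y_\nu,c_\nu)_{\nu<\omega_1}$ be left-separated in $M\times T$. Choose neighborhoods $B_\nu\times O_\nu$ of $(y_\nu,c_\nu)$ that miss all earlier points, with $B_\nu$ from a countable base of $M$. Uncountably many $\nu$ have the same $B_\nu=B$. For $\eta<\nu$ among these, $y_\eta\in B$ and hence $c_\eta\notin O_\nu$. So the corresponding $c_\nu$ form a left-separated sequence in $T$, contradicting (a).
\end{proof}

The next lemmas extract what is needed from hypotheses on \emph{all} compact subsets. Note that a closed subset of a compact subset of $G$ is again a compact subset of $G$.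

\begin{lemma}\label{lem:discrete}
Every point of a discrete subspace $D$ of a Hausdorff space $K$ is isolated in $\overline D$. Hence, if all closed subsets of a compact space $K$ have countable cellularity, then $K$ has no uncountable discrete subspace.
\end{lemma}

\begin{proof}
If $O$ is open and $O\cap D=\{p\}$, then $O\cap\overline D\subset\overline{O\cap D}=\{p\}$. So the singletons of points of $D$ are disjoint open subsets of $\overline D$.
\end{proof}

A space $T$ is \emph{countably tight} if for every $A\subset T$ each point of $\overline A$ is in the closure of a countable subset of $A$. Call $A$ \emph{$\omega$-closed} if $\overline S\subset A$ for every countable $S\subset A$. Then \emph{$T$ is countably tight if and only if its $\omega$-closed sets are closed}. One direction is immediate. For the other, suppose that $\omega$-closed sets are closed, and let $A\subset T$. The set $A^*=\bigcup\{\overline S:S\subset A\text{ countable}\}$ is $\omega$-closed, since countably many points of $A^*$ lie in the closure of one countable subset of $A$. So $A^*$ is closed. As $A\subset A^*\subset\overline A$, we get $A^*=\overline A$.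

\begin{lemma}\label{lem:tight}
A compact space $K$ without uncountable discrete subspaces is countably tight.
\end{lemma}

\begin{proof}
Suppose that $A\subset K$ is $\omega$-closed and $p\in\overline A\setminus A$. We build points $x_\alpha\in A$ and continuous functions $f_\alpha:K\to[0,1]$, $\alpha<\omega_1$, with
\begin{equation}\label{eq:free}
f_\alpha(p)=0,\qquad f_\beta(x_\gamma)=1\ \ (\gamma<\beta),\qquad f_\beta(x_\gamma)=0\ \ (\gamma\ge\beta).
\end{equation}
Let $x_\beta,f_\beta$ be given for $\beta<\alpha$. As $A$ is $\omega$-closed, $\overline{\{x_\beta:\beta<\alpha\}}\subset A$ misses $p$, so there is a continuous $f_\alpha$ with $f_\alpha(p)=0$ and $f_\alpha(x_\beta)=1$ for $\beta<\alpha$. Let $Z=\bigcap_{\beta\le\alpha}f_\beta^{-1}(0)$. This set contains $p$ and is the zero-set of a single continuous $f:K\to[0,1]$, a weighted sum of the countably many $f_\beta$, $\beta\le\alpha$. With $U_m=\{f<2^{-m}\}$ we have $p\in U_m$ and $Z=\bigcap_m\overline{U_m}$. Choose $a_m\in A\cap U_m$. A cluster point of $(a_m)$ lies in $\overline{\{a_m:m<\omega\}}\subset A$ and in every $\overline{U_m}$, so it lies in $A\cap Z$. Call it $x_\alpha$.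

By \eqref{eq:free}, the open set $\{f_\beta<\frac12\}\cap\{f_{\beta+1}>\frac12\}$ contains $x_\gamma$ if and only if $\beta\le\gamma<\beta+1$, that is, $\gamma=\beta$. So $\{x_\gamma:\gamma<\omega_1\}$ is an uncountable discrete subspace, a contradiction.
\end{proof}

\begin{lemma}\label{lem:hs}
If all closed subsets of a compact space $K$ are separable, then $K$ is HS.
\end{lemma}

\begin{proof}
By Lemmas \ref{lem:discrete} and \ref{lem:tight}, $K$ is countably tight. Let $A\subset K$ and let $S$ be countable and dense in $\overline A$. Each $s\in S$ is in the closure of a countable $A_s\subset A$. Then $\bigcup_{s\in S}A_s$ is a countable dense subset of $A$.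
\end{proof}

\begin{lemma}\label{lem:tightmap}
Let $f:K\to Y$ be a continuous surjection of compact spaces. If $Y$ and all fibers of $f$ are countably tight, then $K$ is countably tight. Hence finite powers of countably tight compact spaces are countably tight.
\end{lemma}

\begin{proof}
The image of an $\omega$-closed set $A$ is closed. Indeed, lift a countable $S\subset f(A)$ to a countable $S'\subset A$; then $\overline S=f(\overline{S'})\subset f(A)$. So $f(A)$ is $\omega$-closed, hence closed in $Y$.

Now let $A\subset K$ be $\omega$-closed, suppose $p\in\overline A\setminus A$, and put $y=f(p)$. The set $A\cap f^{-1}(y)$ is $\omega$-closed in the fiber, hence closed, and it misses $p$. Take an open $U\ni p$ with $\overline U\cap A\cap f^{-1}(y)=\emptyset$. The set $A\cap\overline U$ is $\omega$-closed and has $p$ in its closure. Its image is closed, so $y\in\overline{f(A\cap\overline U)}=f(A\cap\overline U)$, contrary to the choice of $U$. For powers, apply this inductively to the projections $X^n\to X^{n-1}$.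
\end{proof}

\section{Metrizable compact sets in $N$}\label{sec:metr}

In the discrete case one finite decomposition of $K$ made $\pi$ injective on the pieces. If $F(K)$ is only metrizable, no single decomposition need do this. Instead we use a sequence of finite decompositions for which two points of the same piece and the same fiber differ by less and less. Because $F(K)$ is first countable at $e$, countably many decompositions suffice.

\begin{proof}[Proof of Theorem~\ref{thm:metr}]
Let $K\subset G$ be compact and nonempty. The compact set $F=F(K)\subset N$ contains $e$ and is metrizable; we use only that it is first countable at $e$. Let $O_n$, $n<\omega$, be open neighborhoods of $e$ in $G$ such that the sets $O_n\cap F$ form a base at $e$ in $F$. Let $W_n$ be a symmetric open neighborhood of $e$ with $W_n^4\subset O_n$. Then $\overline{W_n}\subset W_n^2$, because $xW_n$ meets $W_n$ for each $x\in\overline{W_n}$. Therefore $\overline{W_n}^{\,-1}\,\overline{W_n}\subset O_n$. Choose finite sets $Z_n\subset K$ with $K\subset Z_nW_n$ and put $B_{n,z}=K\cap z\overline{W_n}$ for $z\in Z_n$. These sets are compact, $K=\bigcup_{z\in Z_n}B_{n,z}$ for each $n$, and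
\begin{equation}\label{eq:star}
b,b'\in B_{n,z},\ \pi(b)=\pi(b')\quad\Longrightarrow\quad b^{-1}b'\in F\cap O_n .
\end{equation}

\emph{Separability.} Assume that compact subsets of $G/N$ are separable. Choose countable $S_{n,z}\subset B_{n,z}$ such that $\pi(S_{n,z})$ is dense in the compact set $\pi(B_{n,z})$. The compact set $\pi(\overline{S_{n,z}})$ then equals $\pi(B_{n,z})$. We claim that $S=\bigcup_{n,z}S_{n,z}$ is dense in $K$. Let $k\in K$ and let $U\ni e$ be open. Take $n$ with $O_n\cap F\subset U$ and $z\in Z_n$ with $k\in B_{n,z}$. There is $x\in\overline{S_{n,z}}\subset B_{n,z}$ with $\pi(x)=\pi(k)$. By \eqref{eq:star}, $k^{-1}x\in U$, that is, $x\in kU$. As $x\in\overline S$ and $kU$ is open, $kU$ meets $S$.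

\emph{Cellularity.} Assume that compact subsets of $G/N$ have countable cellularity, and suppose that $(P_\alpha)_{\alpha<\omega_1}$ are disjoint nonempty open subsets of $K$. Choose $d_\alpha\in P_\alpha$, an open $U_\alpha\ni e$ with $d_\alpha U_\alpha\cap K\subset P_\alpha$, and $n(\alpha)$ with $O_{n(\alpha)}\cap F\subset U_\alpha$. There are $n$, $z\in Z_n$ and an uncountable $A\subset\omega_1$ with $n(\alpha)=n$ and $d_\alpha\in B_{n,z}$ for all $\alpha\in A$. By \eqref{eq:star},
\begin{equation}\label{eq:trap}
\alpha\in A,\ x\in B_{n,z},\ \pi(x)=\pi(d_\alpha)\quad\Longrightarrow\quad x\in d_\alpha U_\alpha\cap K\subset P_\alpha .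
\end{equation}
For distinct $\alpha,\beta\in A$ we have $d_\beta\notin P_\alpha$, so \eqref{eq:trap} with $x=d_\beta$ gives $\pi(d_\alpha)\ne\pi(d_\beta)$. Hence the points $\pi(d_\alpha)$, $\alpha\in A$, are distinct and form an uncountable set. By Lemma~\ref{lem:discrete}, $\pi(K)$ has no uncountable discrete subspace. So for some $\alpha\in A$, with $E_\alpha=\{d_\beta:\beta\in A,\ \beta\ne\alpha\}$, we have $\pi(d_\alpha)\in\overline{\pi(E_\alpha)}=\pi(\overline{E_\alpha})$. Pick $x\in\overline{E_\alpha}\subset B_{n,z}$ with $\pi(x)=\pi(d_\alpha)$. By \eqref{eq:trap}, $x\in P_\alpha$. As $P_\alpha$ is open in $K$, it contains some $d_\beta$ with $\beta\ne\alpha$, contradicting $P_\alpha\cap P_\beta=\emptyset$.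
\end{proof}

\section{Martin's axiom: all compact sets are metrizable}\label{sec:ma}

Let $\mathbb P$ be a partial order. Two elements are \emph{compatible} if some element is below both. An \emph{antichain} is a set of pairwise incompatible elements, and $\mathbb P$ is \emph{ccc} if all its antichains are countable. A subset is \emph{dense} if every element of $\mathbb P$ has a member of the subset below it. A \emph{filter} is a nonempty upward closed subset in which any two elements have a common lower bound in the subset. MA$_{\omega_1}$ says that for every nonempty ccc order and every family of at most $\omega_1$ dense subsets, some filter meets all of them. We also use the \emph{$\Delta$-system lemma}: every uncountable family of finite sets has an uncountable subfamily in which any two distinct members have the same intersection $r$.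

The first lemma is due to Szentmikl\'ossy; we include a proof. If $X$ is not HL, there is a sequence separated from one side. The task is to extract an uncountable subsequence separated from both sides, that is, a discrete one. Finite approximations to it form the partial order, and the issue is the ccc. It comes from countable tightness of finite powers of $X$.

\begin{lemma}[MA$_{\omega_1}$]\label{lem:hl}
A compact space $X$ without uncountable discrete subspaces is HL.
\end{lemma}

\begin{proof}
Suppose not. Some subspace of $X$ is covered by a family $\mathcal U$ of open subsets of $X$ no countable subfamily of which covers it. Choosing recursively points $x_\alpha$ of the subspace outside $\bigcup_{\beta<\alpha}U_\beta$ and $U_\alpha\in\mathcal U$ with $x_\alpha\in U_\alpha$, we get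
\begin{equation}\label{eq:right}
x_\alpha\in U_\alpha\quad\text{and}\quad x_\beta\notin U_\alpha\ \text{ for } \alpha<\beta<\omega_1 .
\end{equation}
In particular the $x_\alpha$ are distinct. Choose open $V_\alpha\ni x_\alpha$ with $\overline{V_\alpha}\subset U_\alpha$. Let $\mathbb P$ be the set of finite $p\subset\omega_1$ such that $x_\xi\notin V_\eta$ for all distinct $\xi,\eta\in p$, ordered by reverse inclusion. Then $p,q\in\mathbb P$ are compatible if and only if $p\cup q\in\mathbb P$, and $\{\xi\}\in\mathbb P$ for all $\xi<\omega_1$.

\emph{$\mathbb P$ is ccc.} Suppose that there is an uncountable antichain. By the $\Delta$-system lemma and thinning out, it contains elements $p_\alpha=r\cup q_\alpha$ ($\alpha<\omega_1$) with $r\cap q_\alpha=\emptyset$, $|q_\alpha|=n\ge1$, and $\max q_\alpha<\min q_\beta$ for $\alpha<\beta$. Let $\alpha<\beta$. Since $p_\alpha,p_\beta\in\mathbb P$ but $p_\alpha\cup p_\beta\notin\mathbb P$, there are $\xi\in q_\alpha$ and $\eta\in q_\beta$ with $x_\xi\in V_\eta$ or $x_\eta\in V_\xi$. The latter contradicts \eqref{eq:right}, as $\xi<\eta$. So: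
\begin{equation}\label{eq:incomp}
\text{if }\alpha<\beta,\text{ there are }\xi\in q_\alpha,\ \eta\in q_\beta\text{ with }x_\xi\in V_\eta .
\end{equation}
Let $q_\alpha(1)<\dots<q_\alpha(n)$ enumerate $q_\alpha$, and let $y_\alpha=(x_{q_\alpha(1)},\dots,x_{q_\alpha(n)})\in X^n$. By compactness there is $z\in\bigcap_{\gamma<\omega_1}\overline{\{y_\alpha:\alpha\ge\gamma\}}$. By Lemmas \ref{lem:tight} and \ref{lem:tightmap}, $X^n$ is countably tight, so $z\in\overline{\{y_\alpha:\alpha<\gamma\}}$ for some $\gamma<\omega_1$. Fix $\beta\ge\gamma$. By \eqref{eq:incomp} all $y_\alpha$ with $\alpha<\gamma$ lie in the closed set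
\[
\bigcup_{i,j=1}^{n}\{w\in X^n:w_i\in\overline{V_{q_\beta(j)}}\},
\]
hence so does $z$. So for some $i,j$ and $\eta=q_\beta(j)$ we have $z_i\in\overline{V_\eta}\subset U_\eta$. But also $z_i\in\overline{\{x_{q_\alpha(i)}:\alpha>\beta\}}$. So $U_\eta$ contains some $x_\xi$ with $\xi=q_\alpha(i)$ and $\alpha>\beta$. Then $\xi>\eta$, which contradicts \eqref{eq:right}.

\emph{An uncountable filter.} We claim that there is $q\in\mathbb P$ such that for every $\gamma<\omega_1$ each $q'\le q$ is compatible with $\{\xi\}$ for some $\xi\ge\gamma$. Otherwise, the set $Q$ of those $q'$ for which there is $\gamma_{q'}<\omega_1$ such that $q'$ is incompatible with all $\{\xi\}$, $\xi\ge\gamma_{q'}$, is dense in $\mathbb P$. Let $M\subset Q$ be maximal among the antichains contained in $Q$. Since $Q$ is dense, every element of $\mathbb P$ is compatible with some member of $M$. But $M$ is countable by the ccc, and if $\xi\ge\sup_{q'\in M}\gamma_{q'}$, then $\{\xi\}$ is incompatible with all members of $M$, a contradiction.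

Fix such a $q$ and let $\mathbb P_q=\{q':q'\le q\}$, which is ccc. For each $\gamma<\omega_1$ the set $\{q'\in\mathbb P_q:q'\not\subset\gamma\}$ is dense in $\mathbb P_q$: if $q'\le q$ is compatible with $\{\xi\}$ and $\xi\ge\gamma$, then $q'\cup\{\xi\}$ belongs to it. By MA$_{\omega_1}$ some filter in $\mathbb P_q$ meets all these sets. Its union $\Gamma$ is unbounded in $\omega_1$, hence uncountable. Any two elements of $\Gamma$ lie in a common member of the filter. So $x_\xi\notin V_\eta$ for distinct $\xi,\eta\in\Gamma$, and $\{x_\xi:\xi\in\Gamma\}$ is an uncountable discrete subspace of $X$, a contradiction.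
\end{proof}

In a group, the map $(x,y)\mapsto x^{-1}y$ collapses the diagonal of a compact set $C$ to the single point $e$ of the compact set $C^{-1}C$. To this set the hypothesis applies as well.

\begin{lemma}[MA$_{\omega_1}$]\label{lem:metr}
If all compact subsets of a topological group $T$ have countable cellularity, then they are all metrizable.
\end{lemma}

\begin{proof}
Let $C\subset T$ be compact and nonempty; then $F=C^{-1}C$ is compact. By Lemmas \ref{lem:discrete} and~\ref{lem:hl}, $F$ is HL. So $F\setminus\{e\}$ is Lindel\"of and is covered by countably many open subsets of $F$ whose closures miss $e$. The complements of these closures show that $\{e\}$ is a $G_\delta$-set in $F$. The diagonal of $C\times C$ is the preimage of $e$ under the continuous map $C\times C\to F$, $(x,y)\mapsto x^{-1}y$. Hence it is a $G_\delta$-set, say $\bigcap_nM_n$ with $M_n$ open in $C\times C$.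

It follows that $C$ is metrizable (\v{S}ne\u{\i}der). Indeed, by compactness there is for each $n$ a finite cover $\mathcal V_n$ of $C$ by open sets $V$ with $\overline V\times\overline V\subset M_n$. If $x\ne y$, take $n$ with $(x,y)\notin M_n$ and $V\in\mathcal V_n$ with $x\in V$; then $y\notin\overline V$. So the countable family of all sets $V$ and $C\setminus\overline V$, $V\in\bigcup_n\mathcal V_n$, is a subbase of a second countable Hausdorff topology on $C$ that is coarser than the given compact one. The two topologies coincide, and a second countable compact space is metrizable.
\end{proof}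

\begin{proof}[Proof of Theorem~\ref{thm:ma}]
In either case all compact subsets of $N$ and of $G/N$ have countable cellularity. By Lemma~\ref{lem:metr} applied to $N$ and to $G/N$, they are metrizable, hence separable. By Theorem~\ref{thm:metr}, all compact subsets of $G$ are separable, so they have countable cellularity. By Lemma~\ref{lem:metr} applied to $G$, they are metrizable.
\end{proof}

\section{The continuum hypothesis: a counterexample}\label{sec:ch}

\subsection{Two topologies with a discrete diagonal}

We look for compact spaces $Y_1,Y_2$ in the class $\mathcal S$ whose product has an uncountable discrete subspace. The following simple pair of topologies comes close. On $\mathbb R$ let $\sigma^1$ have the base of intervals $[x,y)$ and $\sigma^2$ the base of intervals $(y,x]$. Since $[x,x+1)\cap(x-1,x]=\{x\}$, the diagonal is a discrete subspace of $(\mathbb R,\sigma^1)\times(\mathbb R,\sigma^2)$. Yet each factor is HS. Indeed, if $(t_\nu)_{\nu<\omega_1}$ is left-separated for $\sigma^1$, choose rationals $q_\nu>t_\nu$ such that $[t_\nu,q_\nu)$ contains no earlier point. Uncountably many $q_\nu$ equal some $q$, and for $\eta<\nu$ among these, $t_\eta<q$ and $t_\eta\notin[t_\nu,q)$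 give $t_\eta<t_\nu$. So there is a strictly increasing $\omega_1$-sequence of reals, which is impossible, as there would be distinct rationals between its consecutive terms. For $\sigma^2$ use $x\mapsto-x$.

This pair does not suffice for us. The spaces are not locally compact: a compact neighborhood for $\sigma^1$ would contain some interval $[x,y)$, which is closed but is covered by the sets $[x,y')$, $x<y'<y$, without a finite subcover. More seriously, $x\mapsto -x$ makes the two factors homeomorphic, so the square of $(\mathbb R,\sigma^1)$ is not HS. A group that contains a compact space $Y$ also contains continuous images of powers of $Y$, such as sets of sums, and we need \emph{all} compact subsets of the group to be separable. It will be enough that all finite powers of $Y$ are HS (Lemma~\ref{lem:AY}), and this is what we require of $Y_1$ and $Y_2$. In particular they cannot be homeomorphic, since $Y_1\times Y_2$ is not to be HS. We keep from the example above the idea of two refinements of the Euclidean topology with neighborhoods of $x$ that meet only in $x$.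

\begin{proposition}[CH]\label{prop:two}
There are an uncountable set $X\subset\mathbb R$ and locally compact Hausdorff topologies $\tau^1,\tau^2$ on $X$, both noncompact, such that $(X,\tau^i)^n$ is HS for all $n\ge1$ and $i=1,2$, and $\{(x,x):x\in X\}$ is a discrete subspace of $(X,\tau^1)\times(X,\tau^2)$.
\end{proposition}

For the rest of this subsection fix distinct reals $x_\alpha$, $\alpha<\omega_1$, and put $X=\{x_\alpha:\alpha<\omega_1\}$ and $X_\alpha=\{x_\xi:\xi<\alpha\}$. We call $\xi$ the \emph{index} of $x_\xi$, and $E$ denotes Euclidean topologies.

\medskip
\noindent\textbf{The mechanism for $n=1$.} Using CH, list all countable subsets of $X$ as $(S_\mu)_{\mu<\omega_1}$ with $S_\mu\subset X_\mu$. Suppose that topologies $\tau^1_\alpha,\tau^2_\alpha$ on $X_\alpha$ have been constructed and we must choose neighborhoods of $x_\alpha$. There are only countably many pairs $(i,\mu)$ with $i\in\{1,2\}$, $\mu<\alpha$ and $x_\alpha$ in the $E$-closure of $S_\mu$. If there are none, make $x_\alpha$ isolated. Otherwise choose points $q_m\to x_\alpha$ and reserve each $m$ for one such pair $(i,\mu)$, so that $q_m\in S_\mu$ and each pair gets infinitely many $m$. Surround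 $q_m$ by a small compact $\tau^i_\alpha$-open set $C_m$, where $i$ belongs to the pair for which $m$ is reserved, and make the $C_m$ disjoint. A basic $\tau^i$-neighborhood of $x_\alpha$ consists of $x_\alpha$ and those $C_m$ with $m\ge l$ that are reserved for $i$. So a basic $\tau^1$-neighborhood and a basic $\tau^2$-neighborhood of $x_\alpha$ meet only in $x_\alpha$. Nevertheless, for \emph{both} $i$ and all $\mu<\alpha$,
\[
x_\alpha\in\overline{S_\mu}^{\,E}\quad\Longrightarrow\quad x_\alpha\in\overline{S_\mu}^{\,\tau^i}.
\]
This makes $(X,\tau^i)$ HS. Given a left-separated $(t_\nu)_{\nu<\omega_1}$, take a countable $S\subset\{t_\nu:\nu<\omega_1\}$ that is $E$-dense in this set, and let $S=S_\mu$. For all but countably many $\nu$, all points of $S$ come before $t_\nu$ in the sequence, and $t_\nu=x_\alpha$ with $\alpha>\mu$. Hence $t_\nu\in\overline{S}^{\,\tau^i}$, a contradiction.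

\medskip
\noindent\textbf{Several coordinates.} For $n=2$ consider a point $(x_{\alpha_1},x_{\alpha_2})$ with $\alpha_1<\alpha_2$ in the $E$-closure of $S_\mu\subset X_\mu^2$, where $\mu<\alpha_1$. Its coordinates get their neighborhoods at different stages. At stage $\alpha_1$ we must make sure that the point stays in the closure of $S_\mu$ when the first coordinate is given its final topology, while the second is still Euclidean. At stage $\alpha_2$ we must approach $x_{\alpha_2}$ by second coordinates of points of $S_\mu$ whose first coordinates converge to $x_{\alpha_1}$ in $\tau^i$. Hence the mixed closures in condition (4) below. At stage $\alpha_1$ the later coordinate is unknown and could be any of uncountably many reals $z$. But the set of those $z$ for which the desired closure statement holds is closed, so it is enough to take care of a countable dense set of the relevant $z$.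

\begin{proof}[Proof of Proposition~\ref{prop:two}]
By CH there are only $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$ pairs $(n,S)$ with $n\ge1$ and $S\subset X^n$ countable. List pairs $(n_\mu,S_\mu)$, $\mu<\omega_1$, so that $S_\mu\subset X_\mu^{n_\mu}$ for all $\mu$ and every pair $(n,S)$ occurs. To do so, list each pair uncountably often and replace entries with $S_\mu\not\subset X_\mu^{n_\mu}$ by $(1,\emptyset)$. A given pair $(n,S)$ survives at large $\mu$, as $S\subset X_\beta^n$ for some $\beta<\omega_1$.

For $i=1,2$ we construct by recursion topologies $\tau^i_\alpha$ on $X_\alpha$ ($\alpha\le\omega_1$) such that: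
\begin{enumerate}
\item[(1)] $\tau^i_\alpha$ has a base of compact open sets, is first countable, and refines $E$ (so it is Hausdorff);
\item[(2)] for $\beta<\alpha$: $X_\beta\in\tau^i_\alpha$ and $\tau^i_\alpha|X_\beta=\tau^i_\beta$;
\item[(3)] for $\alpha<\omega_1$, $x_\alpha$ has a decreasing $\tau^i_{\alpha+1}$-base $(U^i_{\alpha,l})_{l<\omega}$ of compact open sets, and $U^1_{\alpha,0}\cap U^2_{\alpha,0}=\{x_\alpha\}$;
\item[(4)] for $\mu<\alpha<\omega_1$, $n=n_\mu$, $0\le k<n$, $\bar\alpha=(\alpha_1,\dots,\alpha_k)\in\alpha^k$, $x_{\bar\alpha}=(x_{\alpha_1},\dots,x_{\alpha_k})$ and $z\in\mathbb R^{n-k-1}$: if $(x_{\bar\alpha},x_\alpha,z)$ is in the closure of $S_\mu$ in $(X_\alpha,\tau^i_\alpha)^k\times\mathbb R^{n-k}$, then it is in the closure of $S_\mu$ in $(X_{\alpha+1},\tau^i_{\alpha+1})^{k+1}\times\mathbb R^{n-k-1}$.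
\end{enumerate}
Here $\mathbb R^{n-k-1}$ carries the topology $E$, and $\mathbb R^0$ is a single point.

\emph{Limit stages.} Start with $X_0=\emptyset$. For limit $\alpha$ let $U\in\tau^i_\alpha$ if and only if $U\cap X_\beta\in\tau^i_\beta$ for all $\beta<\alpha$. This is a topology. It contains $\tau^i_\beta$ for each $\beta<\alpha$. Indeed, let $U\in\tau^i_\beta$. For $\gamma\le\beta$ we have $U\cap X_\gamma\in\tau^i_\gamma$ by (2) at $\beta$. For $\beta<\gamma<\alpha$ we have $U\cap X_\gamma=U\in\tau^i_\gamma$, because $X_\beta\in\tau^i_\gamma$ and $\tau^i_\gamma|X_\beta=\tau^i_\beta$. Hence (2) holds at $\alpha$. As each $U\in\tau^i_\alpha$ is the union of the sets $U\cap X_\beta\in\tau_\beta^i$, the family $\bigcup_{\beta<\alpha}\tau^i_\beta$ is a base of $\tau^i_\alpha$. So the compact open bases and countable local bases of the $\tau^i_\beta$ serve for $\tau^i_\alpha$. Finally, $\tau^i_\alpha$ refines $E$, since $O\cap X_\beta\in\tau^i_\beta$ for every Euclidean open $O$ and $\beta<\alpha$. So (1) holds.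

\emph{Step $\alpha\to\alpha+1$: choice of neighborhoods.} For each $i\in\{1,2\}$, $\mu<\alpha$, $k<n=n_\mu$ and $\bar\alpha\in\alpha^k$, let $Z\subset\mathbb R^{n-k-1}$ be the set of all $z$ that satisfy the hypothesis of (4), and let $D\subset Z$ be countable and dense in $Z$. Call each $r=(i,\mu,k,\bar\alpha,z)$ with $z\in D$ a \emph{requirement}, and write $i(r)=i$. There are countably many requirements. By first countability there is for each requirement $r$ a sequence $(s^r_j)_{j<\omega}$ in $S_\mu$ that converges to $(x_{\bar\alpha},x_\alpha,z)$ in $(X_\alpha,\tau^i_\alpha)^k\times\mathbb R^{n-k}$. Its $(k+1)$-st coordinates $p^r_j\in X_\mu\subset X_\alpha$ converge to $x_\alpha$ in $E$ and differ from $x_\alpha$.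

If there are no requirements, put $U^i_{\alpha,l}=\{x_\alpha\}$ for all $i$ and $l$. Otherwise let $(r_m)_{m<\omega}$ list all requirements, for both $i$ together, each infinitely often. Choose $j_m\ge m$ recursively so that the points $q_m=p^{r_m}_{j_m}$ satisfy $|q_{m+1}-x_\alpha|<\frac14|q_m-x_\alpha|$. Let $I_m$ be the open interval with center $q_m$ and radius $\frac14|q_m-x_\alpha|$. Its points have distance between $\frac34|q_m-x_\alpha|$ and $\frac54|q_m-x_\alpha|$ from $x_\alpha$. For $m'>m$ the points of $I_{m'}$ have distance at most $\frac54\cdot\frac14|q_m-x_\alpha|<\frac34|q_m-x_\alpha|$ from $x_\alpha$. So the $I_m$ are pairwise disjoint, miss $x_\alpha$, and converge to $x_\alpha$. As $I_m\cap X_\alpha$ is $\tau^{i(r_m)}_\alpha$-open, there is a compact open $\tau_\alpha^{i(r_m)}$-neighborhood $C_m\subset I_m$ of $q_m$. Put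
\[
U^i_{\alpha,l}=\{x_\alpha\}\cup\bigcup\{C_m:m\ge l,\ i(r_m)=i\}.
\]
In both cases let $\tau^i_{\alpha+1}$ be the topology with base $\tau^i_\alpha\cup\{U^i_{\alpha,l}:l<\omega\}$.

\emph{Verification of (1)--(3).} If there are no requirements, then $x_\alpha$ is an isolated point of $\tau^i_{\alpha+1}$, the set $X_\alpha$ is clopen, and (1)--(3) are clear. In the other case, for $V\in\tau^i_\alpha$ the set $U^i_{\alpha,l}\cap V$ is a union of sets $C_m\cap V$ with $i(r_m)=i$, so it is in $\tau^i_\alpha$. Also the $U^i_{\alpha,l}$ decrease with $l$. So the given family is a base of a topology, $X_\alpha\in\tau^i_{\alpha+1}$, and $\tau^i_{\alpha+1}|X_\alpha=\tau^i_\alpha$. With (2) at $\alpha$ this gives (2) at $\alpha+1$. The set $U^i_{\alpha,l}$ is compact. Indeed, a cover of it by open sets has a member containing $x_\alpha$, hence some $U^i_{\alpha,l'}$ with $l'>l$, and $U^i_{\alpha,l}\setminus U^i_{\alpha,l'}$ is a finite union of compact sets $C_m$. The $U^i_{\alpha,l}$ shrink to $x_\alpha$ in $E$, so $\tau^i_{\alpha+1}$ refines $E$. This gives (1). Since the $C_m$ are disjoint, miss $x_\alpha$, and are each used for only one $i$, we have $U^1_{\alpha,0}\cap U^2_{\alpha,0}=\{x_\alpha\}$,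 and (3) holds.

\emph{Verification of (4).} Fix $i,\mu,k,\bar\alpha$, with the corresponding sets $Z$ and $D$. Let $z\in D$ and let $r$ be the corresponding requirement. Along the infinitely many $m$ with $r_m=r$, the points $s^r_{j_m}\in S_\mu$ converge to $(x_{\bar\alpha},x_\alpha,z)$ in $(\tau^i_{\alpha+1})^{k+1}\times E^{n-k-1}$. In the $(k+1)$-st coordinate this is so because $q_m\in U^i_{\alpha,l}$ for all such $m\ge l$. In the other coordinates it holds because $j_m\ge m$ and, by (2) at $\alpha+1$, convergence in $\tau^i_\alpha$ to a point of $X_\alpha$ implies convergence in $\tau^i_{\alpha+1}$. So all $z\in D$ satisfy the conclusion of (4). The set of $z\in\mathbb R^{n-k-1}$ satisfying this conclusion is closed, so it contains $Z$. (If there are no requirements, all the sets $Z$ are empty and (4) is vacuous.)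

This completes the recursion. Let $\tau^i=\tau^i_{\omega_1}$. By (1) it is locally compact and Hausdorff. It is not compact, as the increasing open cover $\{X_\alpha:\alpha<\omega_1\}$ has no finite subcover.

\emph{Claim. If $\mu<\alpha_1<\dots<\alpha_n$, $n=n_\mu$, and $t=(x_{\alpha_1},\dots,x_{\alpha_n})$ is in the $E$-closure of $S_\mu$, then $t$ is in the $(\tau^i)^n$-closure of $S_\mu$.} We show by induction on $k\le n$ that $t$ is in the closure of $S_\mu$ with respect to $(\tau^i)^k\times E^{n-k}$. The case $k=0$ is the assumption. For the step $k\to k+1$ put $\alpha=\alpha_{k+1}$, $\bar\alpha=(\alpha_1,\dots,\alpha_k)$ and $z=(x_{\alpha_{k+2}},\dots,x_{\alpha_n})$. By (2), $(X_\alpha,\tau^i_\alpha)$ is an open subspace of $(X,\tau^i)$. It contains $x_{\alpha_1},\dots,x_{\alpha_k}$ and, as $\mu<\alpha$, all coordinates of points of $S_\mu$. So the hypothesis of (4) holds, and its conclusion is, by (2) again, the assertion for $k+1$.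

\emph{All powers are HS.} Otherwise let $n\ge1$ be minimal such that $(X,\tau^i)^n$ has a left-separated sequence $(t_\nu)_{\nu<\omega_1}$ (Lemma~\ref{lem:left}(a)). Suppose that uncountably many $t_\nu$ have the same $j$-th coordinate for some $j$, or equal $j$-th and $j'$-th coordinates for some fixed $j\ne j'$. Since the $t_\nu$ are distinct, $n\ge2$. These $t_\nu$ lie in a subspace homeomorphic to $(X,\tau^i)^{n-1}$ (delete the $j$-th coordinate), which contradicts the minimality of $n$. So, after passing to an uncountable subsequence, each $t_\nu$ has distinct coordinates and each coordinate map $\nu\mapsto(t_\nu)_j$ is countable-to-one. Thinning out once more, we may assume that one permutation of the coordinates puts the indices of the coordinates of every $t_\nu$ in increasing order. This permutation induces a homeomorphism of $(X,\tau^i)^n$, so we may assume that the indices are increasing from the outset.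

Let $S\subset\{t_\nu:\nu<\omega_1\}$ be countable and $E$-dense in $\{t_\nu:\nu<\omega_1\}$, and let $(n,S)=(n_\mu,S_\mu)$. For all but countably many $\nu$, all indices of $t_\nu$ exceed $\mu$ and $S\subset\{t_\eta:\eta<\nu\}$. For such $\nu$ the Claim gives $t_\nu\in\overline S\subset\overline{\{t_\eta:\eta<\nu\}}$, closures being taken in $(X,\tau^i)^n$. This is a contradiction.

\emph{The diagonal is discrete.} The set $U^1_{\alpha,0}\times U^2_{\alpha,0}$ is open by (2) and (3). It contains $(x_\beta,x_\beta)$ if and only if $x_\beta\in U^1_{\alpha,0}\cap U^2_{\alpha,0}=\{x_\alpha\}$.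
\end{proof}

\subsection{From spaces to groups}

We now need, for $Y\in\mathcal S$, a group that contains $Y$ and whose compact subsets are controlled by finite powers of $Y$. For a nonempty compact space $Y$ let $C(Y)$ be the Banach space of real continuous functions on $Y$ with the supremum norm, and $\delta_y(f)=f(y)$ for $y\in Y$, $f\in C(Y)$. Let $A(Y)$ be the group of all functionals $\sum_yn_y\delta_y$ on $C(Y)$ with $n_y\in\mathbb Z$, finitely many of them nonzero, with the topology of pointwise convergence on $C(Y)$. As a subgroup of $\mathbb R^{C(Y)}$ it is a Hausdorff topological abelian group. The map $y\mapsto\delta_y$ is continuous, since $y\mapsto\delta_y(f)=f(y)$ is continuous for each $f$. It is injective, since $C(Y)$ separates points. As $Y$ is compact, it is a topological embedding of $Y$ into $A(Y)$.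

\begin{lemma}\label{lem:AY}
If $Y\in\mathcal S$ is nonempty, then every compact subset of $A(Y)$ belongs to $\mathcal S$; in particular it is HS.
\end{lemma}

\begin{proof}
Let $C\subset A(Y)$ be compact. For each $f\in C(Y)$ the set $\{g(f):g\in C\}$ is bounded, so $C$ is bounded in norm by the uniform boundedness principle. The norm of an element $g=\sum n_y\delta_y$ is $\sum|n_y|$. Clearly it is not larger, and by Tietze's theorem there is $f\in C(Y)$ with $|f|\le1$ and $f(y)=n_y/|n_y|$ for the finitely many $y$ with $n_y\ne0$, so that $g(f)=\sum|n_y|$. So for some integer $m\ge1$,
\[
C\subset A_m=\Bigl\{\sum n_y\delta_y:\sum|n_y|\le m\Bigr\}.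
\]
Let $\phi:Y\oplus\{0\}\oplus Y\to A(Y)$ be $\delta$, $0$ and $-\delta$ on the three summands. The map $(u_1,\dots,u_m)\mapsto\sum_{j}\phi(u_j)$ is continuous and maps $(Y\oplus\{0\}\oplus Y)^m$ onto $A_m$. So for each $s\ge1$ the power $A_m^s$ is a continuous image of a finite disjoint union of finite powers of $Y$ (including a one-point space). Hence $A_m^s$ is HS, and so is its subspace $C^s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
Let $X,\tau^1,\tau^2$ be as in Proposition~\ref{prop:two} and let $Y_i$ be the one-point compactification of $(X,\tau^i)$. The power $Y_i^n$ is a finite union of subspaces homeomorphic to $(X,\tau^i)^m$, $0\le m\le n$: sort points by the set of coordinates equal to the point at infinity. So $Y_i\in\mathcal S$. Put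
\[
G=A(Y_1)\times A(Y_2),\qquad N=\{0\}\times A(Y_2).
\]
$N$ is the kernel of the projection $G\to A(Y_1)$, which is a continuous open homomorphism onto $A(Y_1)$. So $N$ is closed and $G/N$ is topologically isomorphic to $A(Y_1)$. By Lemma~\ref{lem:AY} all compact subsets of $N$ and of $G/N$ are HS.

But $G$ contains a copy of the compact space $Y_1\times Y_2$, and this contains the uncountable discrete subspace $\Delta=\{(x,x):x\in X\}$. By Lemma~\ref{lem:discrete} all points of $\Delta$ are isolated in the compact set $\overline\Delta$. So $\overline\Delta$ has uncountable cellularity, and it is not separable.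
\end{proof}

\begin{remark}
Neither $Y_1$ nor $Y_2$ is metrizable: if one of them were, it would be second countable, and $Y_1\times Y_2$ would be HS by Lemma~\ref{lem:left}(c). So under CH the conclusion of Lemma~\ref{lem:metr} fails for the group $A(Y_1)$.
\end{remark}

\section{What remains true in ZFC}\label{sec:zfc}

In the product case a compact set is contained in the product of its projections, which is separable. For general extensions there are no projections to $N$, but a similar enlargement is possible.

\begin{proof}[Proof of Theorem~\ref{thm:contained}]
Let $K\subset G$ be compact. Choose a countable $S\subset K$ with $\pi(S)$ dense in $\pi(K)$, and let $K'=\overline S\subset K$. Then $\pi(K')$ is compact, so $\pi(K')=\pi(K)$. The set $F'=K'^{-1}K\cap N$ is a compact, hence separable, subset of $N$. So $K'F'$ is compact and separable, as a continuous image of $K'\times F'$. For $k\in K$ take $k'\in K'$ with $\pi(k')=\pi(k)$. Then $k'^{-1}k\in F'$, so $k\in K'F'$.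
\end{proof}

For Theorem~\ref{thm:hs} we start from a strictly increasing $\omega_1$-sequence of closed subsets $K_\alpha$ of $K$ and must find a contradiction. We do not control $K$ itself, only its image and the \emph{differences} within fibers. So we record, for each $\alpha$, the finite configurations of points of $K_\alpha$ within a fiber up to left translation. These records stabilize. From stable records we conclude that a fiber of $K_{\gamma+1}$ can be left translated into the corresponding fiber of $K_\gamma$, which for suitable $\gamma$ and a suitable fiber is a proper subset. The following lemma excludes this. Compactness is essential in it: in $\mathbb R$, translation by $1$ maps $[0,\infty)$ onto the proper subset $[1,\infty)$.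

\begin{lemma}\label{lem:translate}
Let $A$ be a compact subset of a topological group and let $g$ be an element of the group with $gA\subset A$. Then $gA=A$.
\end{lemma}

\begin{proof}
We may assume that $A\ne\emptyset$; let $d\in A$. As $g^mA\subset A$ for all $m\ge0$, all powers $g^m$, $m\ge1$, lie in the compact set $Ad^{-1}$, so the sequence $(g^m)_{m\ge1}$ has a cluster point $c$. For any neighborhood $U$ of $e$ there are $m,l\ge1$ with $l\ge m+2$ and $g^m,g^l\in cU$. So $g^{l-m}=(g^m)^{-1}g^l\in U^{-1}U$ and $g^{l-m-1}\in g^{-1}U^{-1}U$, where $l-m-1\ge1$. Since the sets $U^{-1}U$ form a neighborhood base at $e$, it follows that $g^{-1}\in\overline{\{g^m:m\ge1\}}$. For $a\in A$ the set of all $h$ with $ha\in A$ is closed and contains $g^m$ for all $m\ge1$, so it contains $g^{-1}$. Therefore $g^{-1}A\subset A$, that is, $A\subset gA$.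
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hs}]
Suppose that $K$ is not HS. By Lemma~\ref{lem:left}(b) there is a strictly increasing sequence $(K_\alpha)_{\alpha<\omega_1}$ of nonempty closed subsets of $K$. For $n\ge1$ let
\[
R^n_\alpha=\bigl\{(\pi(k_0),k_0^{-1}k_1,\dots,k_0^{-1}k_n):k_0,\dots,k_n\in K_\alpha,\ \pi(k_0)=\dots=\pi(k_n)\bigr\}\subset\pi(K)\times F^n .
\]
These sets are compact, as continuous images of closed subsets of $K_\alpha^{n+1}$, and they increase with $\alpha$. Since $\pi(K)\times F^n$ is HS, for each $n$ they are eventually constant by Lemma~\ref{lem:left}(b). As there are only countably many $n$, some $\gamma<\omega_1$ satisfies $R^n_{\gamma+1}=R^n_\gamma$ for all $n\ge1$.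

Choose $d\in K_{\gamma+1}\setminus K_\gamma$ and put
\[
A=K_{\gamma+1}\cap\pi^{-1}(\pi(d)),\qquad B=K_\gamma\cap\pi^{-1}(\pi(d)).
\]
These sets are compact, $B\subset A$ and $d\in A\setminus B$. Let $k_1,\dots,k_n\in A$. Then $(\pi(d),d^{-1}k_1,\dots,d^{-1}k_n)\in R^n_{\gamma+1}=R^n_\gamma$. So there are $b,k_1',\dots,k_n'\in K_\gamma$ in the fiber $\pi^{-1}(\pi(d))$, that is, in $B$, with $b^{-1}k_j'=d^{-1}k_j$. In other words, $bd^{-1}k_j=k_j'\in B$ for all $j$. Hence the closed subsets $\{b\in B:bd^{-1}k\in B\}$, $k\in A$, of the compact set $B$ have the finite intersection property. This is where all $n$ are needed. By compactness there is one $b\in B$ with $bd^{-1}A\subset B$. With $g=bd^{-1}$ we have $gA\subset B\subset A$, so $gA=A$ by Lemma~\ref{lem:translate}. Hence $A\subset B$, which contradicts $d\in A\setminus B$.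

For the last statement, let $K\subset G$ be compact and nonempty. Under its assumptions $\pi(K)$ is second countable and $F\in\mathcal S$, so $\pi(K)\times F^n$ is HS by Lemma~\ref{lem:left}(c). By what has been shown, $K$ is HS.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(i)$\Rightarrow$(ii): Let $K\subset G$ be compact and nonempty. By the hypothesis of (ii), $\pi(K)\in\mathcal S$ and $F=F(K)\in\mathcal S$. Then $F^n\in\mathcal S$ for all $n\ge1$, and $\pi(K)\times F^n$ is HS by (i). By Theorem~\ref{thm:hs}, $K$ is HS.

(ii)$\Rightarrow$(i): Let $Y,Z\in\mathcal S$ be nonempty. Put $G=A(Y)\times A(Z)$ and $N=\{0\}\times A(Z)$, so that $G/N$ is topologically isomorphic to $A(Y)$. By Lemma~\ref{lem:AY} the hypothesis of (ii) holds. So all closed subsets of the copy of $Y\times Z$ in $G$ are separable, and $Y\times Z$ is HS by Lemma~\ref{lem:hs}.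

Under MA$_{\omega_1}$, (ii) holds by Theorem~\ref{thm:ma}, since members of $\mathcal S$ are separable. Under CH, the spaces $Y_1,Y_2\in\mathcal S$ from the proof of Theorem~\ref{thm:ch} refute (i), since $Y_1\times Y_2$ has an uncountable discrete subspace.
\end{proof}

\begin{thebibliography}{1}
\bibitem{TGRS}
\emph{Topological Groups and Related Structures},
\texttt{https://w.rexresearch1.com/\allowbreak TopologyLibrary/\allowbreak TopologicalGroups\allowbreak RelatedStructures\allowbreak Arhangel.pdf}.
\end{thebibliography}
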